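# Diagonal ribbons in the Schur-positivity poset

## 1. Carrying one cell across a cut in a ribbon

All shapes are drawn in English notation. A *skew shape* is a skew Young diagram $A=\lambda/\mu$: row $t$ (counted from the top) consists of the cells in columns $\mu_t+1,\dots,\lambda_t$. Its *skew Schur function* $s_A$ is the generating function of the semistandard fillings of $A$ (rows weakly increasing to the right, columns strictly increasing downward). Rotating a shape by $180^\circ$ does not change $s_A$. Deleting empty rows at the bottom and translating do not change it either.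

**Definition (ribbons).** A skew shape is *connected* if its cells form an edgewise-connected set. A *ribbon* is a connected skew shape with no $2\times2$ block of cells. It runs from southwest to northeast, and consecutive rows share exactly one column. For a composition $\alpha=(\alpha_1,\dots,\alpha_r)$ of $n$, let $r_\alpha$ be the skew Schur function of the ribbon whose row lengths, from bottom to top, are $\alpha_1,\dots,\alpha_r$. We record $\alpha$ by its partial sums
$$0=S_0<S_1<\dots<S_r=n,\qquad S_i=\alpha_1+\dots+\alpha_i,$$
and also write $r_S$ for $r_\alpha$.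

For instance $\alpha=(1,2,2)$ has $S=(1,3,5)$: one cell in column 1, above it a row in columns 1–2, above that a row in columns 2–3. Rotation by $180^\circ$ reverses $\alpha$, so
$$r_S=r_{S^*},\qquad S^*_i=n-S_{r-i}. \tag{1}$$

Ribbons multiply by a simple rule (MacMahon). Let $\alpha\cdot\beta$ be concatenation, and let $\alpha\odot\beta$ be concatenation with the last part of $\alpha$ and the first part of $\beta$ added together. Then
$$r_\alpha r_\beta=r_{\alpha\cdot\beta}+r_{\alpha\odot\beta}. \tag{2}$$
To see this, take a filling of each ribbon. Let $x$ be the entry in the northeast end cell of the first and $y$ the entry in the southwest end cell of the second. If $y<x$, put $y$ on top of $x$; this gives a filling of $\alpha\cdot\beta$. If $x\le y$, put $y$ to the right of $x$; this gives a filling of $\alpha\odot\beta$. Exactly one case occurs, and both constructions are reversible.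

Here is the construction on which the whole proof turns: cut a ribbon between two consecutive rows, and carry one cell across the cut.

**Definition (arms).** An *arm* is an integer sequence $x=(x_1<x_2<\dots<x_k)$ with $k\ge1$ and $x_1\ge2$. For $\eta\in\{0,1\}$ put
$$F_\eta(x)=r_{(x_1-\eta,\;x_2-x_1,\;\dots,\;x_k-x_{k-1})}.$$

So an arm is a ribbon measured from one of its ends, and $\eta$ counts cells removed at that end. Since $x_1\ge2$, both $F_0(x)$ and $F_1(x)$ make sense. Example: $x=(3,4)$ has $F_0(x)=r_{(3,1)}$ and $F_1(x)=r_{(2,1)}$.

Now let $1\le i\le r-1$, and let $S$ satisfy $S_i-1>S_{i-1}$. Let $S'$ be $S$ with $S_i$ replaced by $S_i-1$: one cell of row $i$ is handed to row $i+1$. Measure both pieces outward from the cut, counting the travelling cell in both: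
$$a_t=S_i-S_{i-t}\quad(1\le t\le i),\qquad b_t=S_{i+t}-S_i+1\quad(1\le t\le r-i).$$
These are arms: $a_1=\alpha_i\ge2$ and $b_1=\alpha_{i+1}+1\ge2$. The claim is the **move identity**
$$r_{S'}-r_S=F_1(a)F_0(b)-F_0(a)F_1(b). \tag{3}$$

**Proof of (3).** We compute both products with (2). By reversal, $F_0(a)=r_{(\alpha_i,\dots,\alpha_1)}=r_{(\alpha_1,\dots,\alpha_i)}$, and $F_1(b)=r_{(\alpha_{i+1},\dots,\alpha_r)}$. So (2) gives $F_0(a)F_1(b)=r_S+r_{S\setminus S_i}$, where $S\setminus S_i$ means that the partial sum $S_i$ is deleted (rows $i$ and $i+1$ are merged). In the same way $F_1(a)=r_{(\alpha_1,\dots,\alpha_i-1)}$ and $F_0(b)=r_{(\alpha_{i+1}+1,\dots,\alpha_r)}$, so $F_1(a)F_0(b)=r_{S'}+r_{S\setminus S_i}$, because merging the two rows at the cut gives the same ribbon as before. Subtract. $\square$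

Example: $S=(1,4,5)$, that is $\alpha=(1,3,1)$, and $i=2$. Then $S'=(1,3,5)$, $a=(3,4)$, $b=(2)$, and (3) reads $r_{(1,2,2)}-r_{(1,3,1)}=r_{(2,1)}h_2-r_{(3,1)}h_1$.

What is this for? We want to compare ribbons with the same number of cells and rows, in the order where "larger" means "the difference is a nonnegative combination of Schur functions". Identity (3) turns a comparison of two neighboring ribbons into a comparison of two products, and for products of skew Schur functions there is a powerful inequality. We write $f\ge_s g$ if $f-g$ is Schur-positive, i.e. a nonnegative linear combination of Schur functions. Sums and products of Schur-positive functions are Schur-positive.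

**Definition (comparison of arms).** For arms $a,b$ write $a\succcurlyeq b$ if $F_1(a)F_0(b)-F_0(a)F_1(b)$ is Schur-positive.

So, for the arms of a move at $S_i$,
$$a\succcurlyeq b\ \Rightarrow\ r_{S'}\ge_s r_S,\qquad b\succcurlyeq a\ \Rightarrow\ r_S\ge_s r_{S'}. \tag{4}$$
Read it as: the cell leaves the arm that is $\succcurlyeq$ the other.

## 2. The Schur-positivity poset and the ribbon along the diagonal

For skew shapes $A,B$ with $n$ cells write $A\le_s B$ if $s_B-s_A$ is Schur-positive. The poset $P_n$ has as elements the skew shapes with $n$ cells, where two shapes are identified when they have the same skew Schur function; the order is $\le_s$. A *maximal connected element* is an element of $P_n$ that is maximal for $\le_s$ among the connected skew shapes with $n$ cells.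

A ribbon with $r$ rows and $c$ columns has $r+c-1$ cells, so a ribbon with $n$ cells and $r$ rows fits exactly in an $r$-by-$(n-r+1)$ box.

**Definition (diagonal ribbon).** Let $1\le r\le n$ and $c=n-r+1$. Number the rows of an $r$-by-$c$ box from bottom to top and its columns from left to right. In the *diagonal ribbon* $D_r$, row $i$ consists of the cells in columns $a_i,\dots,b_i$, where
$$b_i=\lceil ic/r\rceil,\qquad a_1=1,\qquad a_i=\lceil(i-1)c/r\rceil\quad(2\le i\le r).$$

(These $a_i,b_i$ are column numbers, used only here; elsewhere $a,b$ are arms.) Consecutive rows share exactly one column. The ribbon consists of the cells whose interiors meet the southwest-to-northeast diagonal of the box. Where the diagonal passes through an interior lattice point, which happens when $\gcd(r,c)>1$, one further cell is added to keep the shape connected, in the upper of the two rows. Putting it uniformly in the lower row gives the $180^\circ$ rotation, the same element of $P_n$.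

The partial sums of $D_r$ are the number to remember. Row 1 has $\lceil c/r\rceil$ cells, and row $i\ge2$ has $\lceil ic/r\rceil-\lceil(i-1)c/r\rceil+1$. So $S_i=\lceil ic/r\rceil+i-1$. Since $c+r=n+1$,
$$D_r:\quad S_i=\lceil ig\rceil-1\quad(1\le i\le r),\qquad g=\frac{n+1}{r}>1. \tag{5}$$

The conjecture of McNamara and Pylyavskyy, from the slides "The Schur-Positivity Poset" (https://www.linux.bucknell.edu/~pm040/MySlides/cornell.pdf), says: for each $r=1,\dots,n$ there is a unique maximal connected element with $r$ rows, namely the ribbon marked out by the diagonal of an $r$-by-$(n-r+1)$ box. The conjecture is true. We prove the following two theorems.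

**Theorem 1.** For every composition $\alpha$ of $n$ with $r$ parts, $s_{D_r}\ge_s r_\alpha$.

**Theorem 2.** Let $A$ be a connected skew shape with $n$ cells. Then $A\le_s D_r$ if and only if $A$ has at most $r$ rows and at most $n-r+1$ columns. In particular, $D_r$ is the greatest element among all connected $n$-cell shapes with $r$ rows. The maximal connected elements of $P_n$ are exactly $D_1,\dots,D_n$, and $D_r$ is the only one with $r$ rows. So the conjecture holds.

Theorem 1 is the hard part (Sections 4 to 8). Passing from ribbons to all connected shapes (Section 9) is short.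

## 3. Two rows, then four and five cells

**Two rows.** By (2) and Pieri's rule, $r_{(p,q)}=h_ph_q-h_{p+q}=\sum_{j=1}^{\min(p,q)}s_{(p+q-j,\,j)}$. So the two-row ribbons form a chain, and the most balanced one is on top. Formula (5) gives $S_1=\lceil (n+1)/2\rceil-1=\lfloor n/2\rfloor$, as it should.

**Four cells, three rows.** By (2), $r_{(1,2,1)}=s_1r_{(2,1)}-r_{(3,1)}=(s_{31}+s_{22}+s_{211})-s_{31}=s_{22}+s_{211}$, while $r_{(1,1,2)}=r_{(2,1,1)}=s_{211}$, since this ribbon is the hook $(2,1,1)$ up to rotation. Here $g=5/3$, and (5) gives $S=(1,3,4)$, i.e. $(1,2,1)$.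

**Five cells, three rows.** Use (2) and Pieri's rule, with $r_{(3,2)}=s_{41}+s_{32}$, $r_{(2,2)}=s_{31}+s_{22}$, $r_{(1,2)}=s_{21}$, $r_{(3,1)}=s_{31}$:
$$\begin{aligned}
r_{(1,2,2)}&=s_1r_{(2,2)}-r_{(3,2)}=(s_{41}+2s_{32}+s_{311}+s_{221})-(s_{41}+s_{32})=s_{32}+s_{311}+s_{221},\\
r_{(1,3,1)}&=s_1r_{(3,1)}-r_{(4,1)}=(s_{41}+s_{32}+s_{311})-s_{41}=s_{32}+s_{311},\\
r_{(2,1,2)}&=h_2r_{(1,2)}-r_{(3,2)}=(s_{41}+s_{32}+s_{311}+s_{221})-(s_{41}+s_{32})=s_{311}+s_{221},\\
r_{(1,1,3)}&=s_1r_{(1,3)}-r_{(2,3)}=(s_{41}+s_{32}+s_{311})-(s_{41}+s_{32})=s_{311}.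
\end{aligned}$$
Up to reversal these are all six compositions. The first is on top. Here $g=2$, and (5) gives $S=(1,3,5)$, i.e. $(1,2,2)$.

Two lessons. First, equal row lengths are not the right criterion: $(1,2,2)$ and $(2,1,2)$ have the same row lengths but different functions. What matters is where the *partial sums* sit relative to the line $i\mapsto ig$. Second, the middle two ribbons are incomparable, so we cannot expect the ribbons to line up in a chain. We need a path of moves from each ribbon up to $D_r$.

## 4. Termwise comparison of arms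

The tool for products is the following theorem on $\vee,\wedge$ of skew shapes, by T. Lam, A. Postnikov and P. Pylyavskyy (*Schur positivity and Schur log-concavity*, Amer. J. Math. 129 (2007)). For any partitions $\mu\subseteq\lambda$ and $\rho\subseteq\nu$,
$$s_{\max(\lambda,\nu)/\max(\mu,\rho)}\;s_{\min(\lambda,\nu)/\min(\mu,\rho)}\ \ge_s\ s_{\lambda/\mu}\,s_{\nu/\rho}, \tag{6}$$
with max and min taken componentwise. Rows with $\lambda_t=\mu_t$ are allowed, and we shall use that freedom.

**Lemma 3.** Let $a,b$ be arms of lengths $k,l$ with $a_t\ge b_t$ for all $t\le\min(k,l)$. If $k>l$, assume moreover $a_l\ge b_l+1$. Then $a\succcurlyeq b$.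

We place $F_0(a)$ and $F_1(b)$ on one grid so that max and min exchange their first rows and nothing else.

**Step 1: coordinates.** This step realizes $F_\eta(x)$, for $x=a$ or $x=b$ of length $k_x$, as an explicit $\lambda/\mu$. By rotation, $F_\eta(x)$ is the function of the ribbon with rows $x_1-\eta,\,x_2-x_1,\dots,x_{k_x}-x_{k_x-1}$ from *top to bottom*. Let $N=a_k+b_l$ and put
$$\mu_t=N-x_t+t-1\ (1\le t\le k_x),\qquad \lambda_1=N-\eta,\qquad \lambda_t=\mu_{t-1}+1=N-x_{t-1}+t-1\ (2\le t\le k_x).$$
Row 1 has $N-\eta-(N-x_1)=x_1-\eta$ cells, and row $t\ge2$ has $x_t-x_{t-1}$ cells. Also $\mu_t-\mu_{t+1}=x_{t+1}-x_t-1\ge0$, so $\mu$ is weakly decreasing, and so are $\lambda_2,\lambda_3,\dots$. We have $\lambda_1\ge\lambda_2$ because $x_1\ge1+\eta$. All entries are nonnegative because $N\ge x_{k_x}$. Consecutive rows share $\lambda_{t+1}-\mu_t=1$ column, so this is the desired ribbon. We may append empty rows $\lambda_t=\mu_t$ for $t>k_x$, with any weakly decreasing nonnegative values $\le\mu_{k_x}$.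

Let $P=\lambda^P/\mu^P$ realize $F_0(a)$ and $Q=\lambda^Q/\mu^Q$ realize $F_1(b)$. So $\lambda_1^P=N$ and $\lambda_1^Q=N-1$. From $a_t\ge b_t$ we get $\mu^P_t\le\mu^Q_t$ for $t\le\min(k,l)$, and $\lambda^P_t\le\lambda^Q_t$ for $2\le t\le\min(k,l)$. Thus the first row is the only one where $\lambda^P$ wins.

**Step 2: the case $k\le l$.** We read off max and min. Give $P$ empty rows $\lambda^P_t=\mu^P_t=0$ for $t>k$. The componentwise maximum is $(N,\lambda^Q_2,\dots,\lambda^Q_l)/\mu^Q$, the shape of $F_0(b)$. The minimum is $(N-1,\lambda^P_2,\dots,\lambda^P_k,0,\dots)/(\mu^P_1,\dots,\mu^P_k,0,\dots)$, the shape of $F_1(a)$.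

**Step 3: the case $k>l$.** Now $Q$ is the one to be padded, and its empty rows must lie to the right of the remaining rows of $P$; this is what the extra hypothesis buys. Give $Q$ empty rows $\lambda^Q_t=\mu^Q_t=e$ for $t>l$, where $e=\mu^Q_l=N-b_l+l-1$. Since $a_l\ge b_l+1$,
$$\lambda^P_{l+1}=N-a_l+l\le N-b_l+l-1=e,$$
hence $\mu^P_t\le\lambda^P_t\le e$ for all $t$ with $l<t\le k$; padding $P$ by zero rows beyond $k$ if one likes, the same holds there. The maximum is $(N,\lambda^Q_2,\dots,\lambda^Q_l,e,\dots)/(\mu^Q_1,\dots,\mu^Q_l,e,\dots)$, the shape of $F_0(b)$ with empty rows below. The minimum is $(N-1,\lambda^P_2,\dots,\lambda^P_k)/\mu^P$, the shape of $F_1(a)$.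

**Step 4: conclusion.** In both cases (6) says $F_0(b)F_1(a)\ge_s F_0(a)F_1(b)$, which is $a\succcurlyeq b$. $\square$

Example: $a=(3,4)$, $b=(2)$. Then $N=6$, $P=(6,4)/(3,3)$, and $Q=(5,4)/(4,4)$ with $e=4$. The maximum is $(6,4)/(4,4)$, a row of two cells; the minimum is $(5,4)/(3,3)$, the ribbon with rows $2,1$. So $r_{(2,1)}h_2\ge_s r_{(3,1)}h_1$, and by (3) $r_{(1,2,2)}\ge_s r_{(1,3,1)}$, as in Section 3.

The extra hypothesis for $k>l$ cannot be dropped. For $a=(2,4)$, $b=(2)$ we have
$$F_1(a)F_0(b)-F_0(a)F_1(b)=s_{21}h_2-r_{(2,2)}s_1=-s_{32},$$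
by the expansions in Section 3. In this example the shorter arm is the larger one: $b\succcurlyeq a$.

## 5. Into the band below the line of slope $g$

Let $r\ge2$; for $r=1$ there is only one composition and Theorem 1 is trivial. Measure $S$ against the line by
$$e_i=S_i-ig\quad(0\le i\le r),\qquad e_0=0,\quad e_r=n-(n+1)=-1.$$
Since $S_i^*=n-S_{r-i}$, reversal acts by
$$e_i^*=-1-e_{r-i}. \tag{7}$$
So the reversal-invariant center is $e=-\tfrac12$, and by (5) the diagonal ribbon has all $e_i$ in $[-1,0)$ for $1\le i\le r$. The natural plan is to lower the highest point of $S$ above the line, over and over.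

**Lemma 4.** Let $E=\max_{1\le i\le r-1}e_i$, and let $i$ be the smallest index in $[1,r-1]$ with $e_i=E$. If $E>0$, then the move $S_i\mapsto S_i-1$ gives a valid $S'$ with $r_{S'}\ge_s r_S$.

**Proof.** We check the hypotheses of Lemma 3 for $a_t=S_i-S_{i-t}$ and $b_t=S_{i+t}-S_i+1$, of lengths $k=i$ and $l=r-i$. The terms in $g$ cancel, and
$$a_t-b_t=2S_i-S_{i-t}-S_{i+t}-1=(2e_i-e_{i-t}-e_{i+t})-1, \tag{8}$$
where the bracket is an integer. So $a_t\ge b_t$ as soon as the bracket is positive.

* If $t<\min(k,l)$, then $1\le i-t<i$, so $e_{i-t}<E$ by the choice of $i$; and $i+t\le r-1$, so $e_{i+t}\le E$. The bracket is positive.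
* If $k\le l$ and $t=k=i$, then $e_{i-t}=e_0=0<E$. Also $e_{2i}\le E$: for $2i<r$ by definition of $E$, and for $2i=r$ because $e_r=-1$. The bracket is positive.
* If $k>l$ and $t=l=r-i$, then $e_{i+t}=e_r=-1$ and $1\le 2i-r<i$, so $e_{2i-r}<E$. Hence $a_l-b_l=2E-e_{2i-r}+1-1>E>0$, and $a_l\ge b_l+1$.

Since $k,l\ge1$, the case $t=1$ is among these, so $a_1\ge b_1$. Also $b_1=S_{i+1}-S_i+1\ge2$. Hence $S_i-S_{i-1}=a_1\ge2$: the move is valid, and $a,b$ are arms. Lemma 3 gives $a\succcurlyeq b$, and (4) gives $r_{S'}\ge_s r_S$. $\square$

**Corollary 5.** For every $S$ there is $\tilde S$, with the same $n$ and $r$, such that $r_S\le_s r_{\tilde S}$ and $-1\le\tilde e_i\le0$ for all $1\le i\le r-1$.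

**Proof.** We need a quantity that drops with each move. Let $\Phi(S)=\sum_{i=1}^{r-1}|e_i+\tfrac12|$. The move in Lemma 4 replaces the term $E+\tfrac12$ by $|E-\tfrac12|$, which is smaller because $E>0$: for $E\ge\frac12$ it is $E-\frac12$, and for $0<E<\frac12$ it is $\frac12-E$. If instead $\min_{1\le i\le r-1} e_i<-1$, then by (7) $\max_{1\le i\le r-1} e^*_i>0$, so Lemma 4 applies to $S^*$. We have $r_{S^*}=r_S$ and, by (7), $\Phi(S^*)=\Phi(S)$, so again $\Phi$ drops. There are finitely many $S$, so the process stops, and it stops only in the band. $\square$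

**The sequences in the band.** How much freedom is left? Let
$$d=\gcd(r,n+1),\qquad r'=r/d,\qquad\text{so that } ig\in\mathbb Z\iff r'\mid i .$$
In the band $S_i$ is an integer in $[ig-1,ig]$. If $r'\nmid i$, this forces $S_i=\lceil ig\rceil-1$. If $i=mr'$ with $1\le m\le d-1$, there are two choices,
$$S_{mr'}=mr'g-1+\varepsilon_m,\qquad \varepsilon_m\in\{0,1\},\quad\text{i.e. } e_{mr'}=-1+\varepsilon_m .$$
Every $\varepsilon\in\{0,1\}^{d-1}$ gives a valid $S=S(\varepsilon)$: all $e_i$ for $0\le i\le r$ lie in $[-1,0]$, so $S_i-S_{i-1}=g+e_i-e_{i-1}\ge g-1>0$. Write $R(\varepsilon)=r_{S(\varepsilon)}$. By (5), $R(0,\dots,0)=s_{D_r}$. By (7), reversal sends $\varepsilon$ to $\varepsilon^*$ with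
$$\varepsilon^*_m=1-\varepsilon_{d-m}, \tag{9}$$
so also $R(1,\dots,1)=s_{D_r}$. If $d=1$, Theorem 1 is already proved; if $d=2$, there is one site and both values give $D_r$, so it is proved as well.

## 6. Lattice points on the diagonal, where termwise comparison stops

For $d\ge3$ the plan of Section 5 is exhausted. At a site $mr'$ the two values $e=0$ and $e=-1$ are equally far from $-\tfrac12$, so $\Phi$ cannot tell them apart. The proof of Lemma 4 used $e_0=0<E$, and this fails when $E=0$. Pushing on regardless is wrong: take $n=5$, $r=3$, $S=(2,4,5)$, so $g=2$, $e_1=e_2=0$, $E=0$, $i=1$. The move to $(1,4,5)$ takes $r_{(2,2,1)}=s_{32}+s_{311}+s_{221}$ down to $r_{(1,3,1)}=s_{32}+s_{311}$.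

So inside the band the direction of each flip has to be decided by looking at the other sites. Let us compute the arms.

**Flipping a site.** Fix $m$ and all $\varepsilon_u$ with $u\ne m$. Let $S$ be the sequence with $\varepsilon_m=1$, and let $i=mr'$, so $e_i=0$. The move $S_i\mapsto S_i-1$ changes $\varepsilon_m$ from $1$ to $0$. Its arms are
$$a_t=tg-e_{i-t}\ (1\le t\le i),\qquad b_t=tg+1+e_{i+t}\ (1\le t\le r-i), \tag{10}$$
of lengths $mr'$ and $(d-m)r'$. All $e_j$ lie in $[-1,0]$, so $tg\le a_t,b_t\le tg+1$. The last entries are $a_i=ig-e_0=ig$ and $b_{r-i}=(r-i)g+1+e_r=(r-i)g$. If $r'\nmid t$, then $tg\notin\mathbb Z$ and $a_t=b_t=\lceil tg\rceil$. If $t=ur'$, then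
$$a_t=tg+1-\varepsilon_{m-u}\ (1\le u<m),\qquad b_t=tg+\varepsilon_{m+u}\ (1\le u<d-m). \tag{11}$$
By (4): if $a\succcurlyeq b$, then changing $\varepsilon_m$ from $1$ to $0$ weakly increases $R$; if $b\succcurlyeq a$, then changing $\varepsilon_m$ from $0$ to $1$ weakly increases $R$.

**Crossing arms.** Take $n=9$, $r=5$, so $g=2$, $d=5$, $r'=1$, and $\varepsilon=(0,1,0,1)$, $m=2$. Then $S=(1,4,5,8,9)$, and the arms are $a=(3,4)$ and $b=(2,5,6)$. We have $a_1>b_1$ but $a_2<b_2$. Lemma 3 gives neither $a\succcurlyeq b$ nor $b\succcurlyeq a$. (For this particular $\varepsilon$ the flip at the last site is covered by Lemma 3: its arms are $(3,4,7,8)$ and $(2)$. But we want a rule for flips that never has to worry about later entries of the arms.) That rule is the next lemma: for arms in the band, the *first* difference decides.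

## 7. The first difference decides

**Definition (band arms).** An arm $x$ of length $k$ is a *band arm* if $tg\le x_t\le tg+1$ for all $t\le k$ and $x_k=kg$.

For $g=2$, both $(3,4)$ and $(2,5,6)$ are band arms. By Section 6, the arms (10) of a flip are always band arms.

**Lemma 6.** Let $a,b$ be band arms of lengths $k,l$.

(i) If $a_t\ne b_t$ for some $t\le\min(k,l)$ and $a_m>b_m$ at the smallest such $t=m$, then $a\succcurlyeq b$.

(ii) If $a_t=b_t$ for all $t\le\min(k,l)$ and $k\le l$, then $a\succcurlyeq b$.

Part (ii) is Lemma 3 in the case $k\le l$. The idea for (i): cut $b$ right after its entry $b_m$. Compared with the short stump $(b_1,\dots,b_m)$, the arm $a$ wins by Lemma 3, because the later entries of $b$ are gone. The error term is an arm in which $b_m$ has been deleted; there every later entry of $b$ has slid one place forward, gaining at least $g>1$, which is more than the width $1$ of the band. So the error term also has a sign, and it is the right one.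

**Step 1: the first difference is a lattice point, and $k>m$.** Both $a_m$ and $b_m$ are integers in $[mg,mg+1]$ and they differ, so $mg\in\mathbb Z$, $a_m=mg+1$ and $b_m=mg$. As $a_k=kg$, we have $m\ne k$, hence $k>m$.

**Step 2: the case $l=m$.** Here Lemma 3 applies directly: $k>l$, $a_t=b_t$ for $t<l$, and $a_l=b_l+1$.

**Step 3: for $l>m$, split $b$ at $m$.** This step expresses the difference through two comparisons without crossings. Put
$$b_{\le m}=(b_1,\dots,b_m),\qquad \hat b=(b_1,\dots,b_{m-1},b_{m+1},\dots,b_l),\qquad T=r_{(b_{m+1}-b_m,\dots,b_l-b_{l-1})}.$$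
Both $b_{\le m}$ and $\hat b$ are arms: they are strictly increasing, with first entry at least $b_1\ge2$, and $\hat b$ has length $l-1\ge1$. By (2), multiplying $F_\eta(b_{\le m})$ by $T$ gives a concatenation, which is $F_\eta(b)$, plus the term in which $b_m-b_{m-1}$ and $b_{m+1}-b_m$ are added to $b_{m+1}-b_{m-1}$, which is $F_\eta(\hat b)$. (If $m=1$, the merged part is $(b_1-\eta)+(b_2-b_1)=b_2-\eta$, again correct.) So $F_\eta(b)=F_\eta(b_{\le m})\,T-F_\eta(\hat b)$ for $\eta=0,1$. Substituting,
$$F_1(a)F_0(b)-F_0(a)F_1(b)=T\,\bigl[F_1(a)F_0(b_{\le m})-F_0(a)F_1(b_{\le m})\bigr]+\bigl[F_1(\hat b)F_0(a)-F_0(\hat b)F_1(a)\bigr]. \tag{12}$$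

**Step 4: the first bracket is Schur-positive.** This is $a\succcurlyeq b_{\le m}$. Lemma 3 gives it: $k>m$, $a_t=b_t$ for $t<m$, and $a_m=b_m+1$. Its product with the skew Schur function $T$ is again Schur-positive.

**Step 5: the second bracket is Schur-positive.** This is $\hat b\succcurlyeq a$, and we check Lemma 3 with $\hat b$ (length $l-1$) in the first place and $a$ (length $k$) in the second. For $t<m$ we have $\hat b_t=b_t=a_t$. For $m\le t\le\min(l-1,k)$,
$$\hat b_t=b_{t+1}\ge(t+1)g\ge tg+1\ge a_t .$$
If $l-1>k$, the extra hypothesis is needed at $t=k\ge m$; there $\hat b_k=b_{k+1}\ge(k+1)g\ge kg+1=a_k+1$, where the last equality is the band-arm condition $a_k=kg$. So Lemma 3 applies, the sum (12) is Schur-positive, and $a\succcurlyeq b$. $\square$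

For the crossing arms $a=(3,4)$, $b=(2,5,6)$: here $m=1$, $b_{\le1}=(2)$, $\hat b=(5,6)$, $T=r_{(3,1)}$. Termwise comparison gives $(3,4)\succcurlyeq(2)$ and $(5,6)\succcurlyeq(3,4)$, hence $(3,4)\succcurlyeq(2,5,6)$.

## 8. Eroding the shortest run

**Proposition 7.** $R(\varepsilon)\le_s s_{D_r}$ for every $\varepsilon\in\{0,1\}^{d-1}$.

Where should we flip? Stand at the first site of a run (a maximal constant block of $\varepsilon$) and look outward both ways. By (11), $a$ records the complement of the digits on the left and $b$ the digits on the right. As long as we see the opposite digit on the left and the same digit on the right, the arms agree. If the run is a *shortest* one, the run on its left lasts at least as long, so the first difference (if any) occurs exactly where our own run ends, and Lemma 6 then says to erode it.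

**Step 1: choosing the site.** If $\varepsilon$ is constant, equality holds by Section 5. Otherwise let $B_1,\dots,B_q$, $q\ge2$, be the runs from left to right, and let $B_j$ be a shortest one, of length $\ell$. By (9), reversal preserves $R$ and reverses the list of run lengths; so if $j=1$ we pass to $\varepsilon^*$, where that run is the last. Hence we may assume $j\ge2$. Let $m$ be the first site of $B_j$, let $v$ be the value on $B_j$, and $\bar v=1-v$. We claim: *changing $\varepsilon_m$ from $v$ to $\bar v$ weakly increases $R$.*

**Step 2: the arms agree before index $\ell r'$.** Since $|B_{j-1}|\ge\ell$, we have $\varepsilon_{m-u}=\bar v$ for $1\le u\le\ell$; in particular $\ell<m$. Also $\varepsilon_{m+u}=v$ for $1\le u<\ell$, and $B_j\subseteq\{1,\dots,d-1\}$ gives $m+\ell\le d$. Let $a,b$ be the arms (10) of the flip at $m$; they do not depend on $\varepsilon_m$. For $r'\nmid t$ the entries agree wherever both exist. For $t=ur'$ with $u<\ell$, (11) gives $a_t=tg+1-\bar v=tg+v$ and $b_t=tg+v$. So $a_t=b_t$ for all $t<\ell r'$.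

**Step 3: the index $t=\ell r'$.** Here we find the sign of the flip. Since $\ell<m$, (11) gives $a_t=tg+1-\bar v=tg+v$.

* Let $j<q$. Then site $m+\ell$ exists and $\varepsilon_{m+\ell}=\bar v$, so $b_t=tg+\bar v$. If $v=1$, then $a_t=tg+1>tg=b_t$, and Lemma 6(i) gives $a\succcurlyeq b$. If $v=0$, then $a_t=tg<tg+1=b_t$, and Lemma 6(i) with the roles exchanged gives $b\succcurlyeq a$.
* Let $j=q$. Then $m+\ell=d$, so $t=(d-m)r'$ is the last index of $b$ and $b_t=tg$, while $a$ is longer because $m>\ell$. If $v=1$, then $a_t=tg+1>b_t$, and Lemma 6(i) gives $a\succcurlyeq b$. If $v=0$, then $a_t=tg=b_t$, so $b$ is a proper prefix of $a$, and Lemma 6(ii) gives $b\succcurlyeq a$.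

In every case: $v=1$ gives $a\succcurlyeq b$, so the change $1\to0$ weakly increases $R$; and $v=0$ gives $b\succcurlyeq a$, so the change $0\to1$ weakly increases $R$. This is the claim.

**Step 4: termination.** The flip removes one site from $B_j$ and adds it to $B_{j-1}$. If $\ell=1$, the run $B_j$ disappears (and its neighbors merge if $j<q$), so the number of runs drops. If $\ell>1$, the number of runs stays the same and the minimal run length drops to $\ell-1$. Passing to $\varepsilon^*$ changes neither number. So the pair (number of runs, minimal run length) decreases lexicographically at each flip, and we reach a constant $\varepsilon$, for which $R(\varepsilon)=s_{D_r}$. $\square$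

Example with $d=8$: $\varepsilon=(0,0,1,1,0,0,0)$ has runs of lengths $2,2,3$. Take $j=2$, $m=3$, $v=1$, $\ell=2$. The flip gives $(0,0,0,1,0,0,0)$. Now the shortest run is the single $1$, and flipping it gives the zero string. For $n=5$, $r=3$, the rule sends $(1,0)$ to $(1,1)$ and $(0,1)$ to $(0,0)$; that is, $r_{(2,1,2)}\le_s r_{(2,2,1)}$ and $r_{(1,3,1)}\le_s r_{(1,2,2)}$, in agreement with Section 3.

**Proof of Theorem 1.** By Corollary 5, $r_\alpha\le_s R(\varepsilon)$ for some $\varepsilon$ (if $d=1$, the empty string), and $R(\varepsilon)\le_s s_{D_r}$ by Proposition 7. $\square$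

## 9. From ribbons to all connected shapes

Let $A$ be a connected skew shape with $n$ cells, $\rho$ rows and $\kappa$ columns. Write $A=\lambda/\mu$ with nonempty rows $1,\dots,\rho$, and let $o_p$ be the number of columns shared by rows $p$ and $p+1$. Then $o_p=\lambda_{p+1}-\mu_p\ge1$, and $\kappa=\lambda_1-\mu_\rho$. Summing row lengths,
$$n=\sum_{p=1}^{\rho}(\lambda_p-\mu_p)=(\lambda_1-\mu_\rho)+\sum_{p=1}^{\rho-1}(\lambda_{p+1}-\mu_p)=\kappa+\sum_{p=1}^{\rho-1}o_p .$$
Hence
$$n\ge\rho+\kappa-1,\quad\text{with equality iff all } o_p=1,\text{ i.e. iff } A\text{ is a ribbon.} \tag{13}$$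

**Lemma 8 (supports).** For connected $A,B$ with $n$ cells, $A\le_s B$ implies $\mathrm{rows}(A)\le\mathrm{rows}(B)$ and $\mathrm{cols}(A)\le\mathrm{cols}(B)$. In particular the numbers of rows and columns of a connected shape depend only on its class in $P_n$.

**Proof.** We read both numbers off the Schur expansion. In a semistandard filling each column contains at most one $1$. Filling each column with $1,2,3,\dots$ from top to bottom is semistandard: columns further right start at the same height or higher, so entries weakly increase along rows. So the largest exponent of $x_1$ in $s_A$ is $\kappa$. The largest exponent of $x_1$ in $s_\lambda$ is $\lambda_1$, and $s_A$ is a nonnegative combination of Schur functions, so nothing cancels: $\kappa$ is the maximal $\lambda_1$ over the Schur support of $s_A$. The involution $\omega$ sends $s_A$ to $s_{A^t}$ and $s_\lambda$ to $s_{\lambda^t}$, so $\rho$ is the maximal $\ell(\lambda)$ over the support. If $A\le_s B$, the support of $s_A$ is contained in that of $s_B$. $\square$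

**Lemma 9 (shifts).** Let $A$ be connected and not a ribbon. Then there is a connected $A'$ with $n$ cells, the same number of rows, one more column, and $A\le_s A'$. There is also a connected $A''$ with $n$ cells, the same number of columns, one more row, and $A\le_s A''$.

**Step 1: the shape $A'$.** We slide the top part of $A$. Since $A$ contains a $2\times2$ block, some $o_p\ge2$. Shift rows $1,\dots,p$ one step to the right. This adds $1$ to $\lambda_t,\mu_t$ for $t\le p$, so the result $A'$ is a skew shape. Only $o_p$ changes, to $o_p-1\ge1$. So $A'$ is connected, with the same rows and one more column.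

**Step 2: $A\le_s A'$.** We inject Littlewood–Richardson fillings. Recall the Littlewood–Richardson rule: the coefficient of $s_\nu$ in $s_A$ is the number of semistandard fillings of $A$ of content $\nu$ whose reading word (rows read right to left, top row first) is a lattice word. Transport a semistandard filling of $A$ to $A'$ row by row. Conditions not involving the pair $(p,p+1)$ are unchanged. Write row $p$ as $u_1\le u_2\le\cdots$ and row $p+1$ as $w_1\le\dots\le w_f$, and put $o=o_p$. In $A$, the entry $u_j$ sits in column $\mu_p+j$, above $w_{\mu_p-\mu_{p+1}+j}$, and $\mu_p-\mu_{p+1}=f-o$. So the column condition for $A$ is $u_j<w_{f-o+j}$ for $1\le j\le o$, and for $A'$ it is $u_j<w_{f-o+1+j}$ for $1\le j\le o-1$. The first implies the second because $w_{f-o+j}\le w_{f-o+1+j}$. Contents and reading words are unchanged. So the fillings counted for $A$ inject into those counted for $A'$, for each $\nu$.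

**Step 3: the shape $A''$.** We transpose. The transpose $A^t$ is connected and contains a $2\times2$ block. Apply Steps 1 and 2 to it, and transpose back; $\omega$ preserves Schur-positivity. $\square$

Example: $A=(3,3)/(1)$ has $n=5$, $o_1=2$, and $s_A=s_{32}$ (rotate it). Its shift $A'$ is $(4,3)/(2)$, the ribbon with $r_{(3,2)}=s_{41}+s_{32}$. Transposed, $A^t=(2,2,2)/(1)$ has $o_2=2$; shifting its two top rows gives $(3,3,2)/(2,1)$, whose transpose $A''$ is the ribbon with rows $2,2,1$ from bottom to top, with function $s_{32}+s_{311}+s_{221}$.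

**Proof of Theorem 2.**

**Step 1: the "only if" part.** If $A\le_s D_r$, then $\rho\le r$ and $\kappa\le n-r+1$ by Lemma 8, since $D_r$ has $r$ rows and $n-r+1$ columns.

**Step 2: the "if" part.** We climb from $A$ to a ribbon with exactly $r$ rows. Let $\rho\le r$ and $\kappa\le n-r+1$. As long as the current shape has $\rho''<r$ rows, it still has $\kappa$ columns, and $\rho''+\kappa<r+(n-r+1)=n+1$; so by (13) it is not a ribbon, and Lemma 9 adds a row while keeping the columns. Thus we reach a connected shape with $r$ rows. From then on, while the shape is not a ribbon, add columns by Lemma 9, keeping $r$ rows. By (13) rows plus columns never exceed $n+1$, so this stops, and it stops at a ribbon with $r$ rows and $n$ cells. All steps go up in $\le_s$, so $A\le_s$ that ribbon, which is $\le_s D_r$ by Theorem 1.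

**Step 3: greatest among shapes with $r$ rows.** If $\rho=r$, then $\kappa\le n-r+1$ by (13), so $A\le_s D_r$ by Step 2.

**Step 4: $D_r$ is a maximal connected element.** Let $D_r\le_s B$ with $B$ connected. By Lemma 8, $B$ has at least $r$ rows and at least $n-r+1$ columns. By (13) it has exactly these numbers and is a ribbon. Theorem 1 gives $B\le_s D_r$, so $B=D_r$ in $P_n$.

**Step 5: there are no others.** Let $A$ be a maximal connected element with $r$ rows; by (13), $1\le r\le n$. By Step 3, $A\le_s D_r$, so $A=D_r$ in $P_n$ by maximality. Distinct $r$ give distinct elements by Lemma 8. So the maximal connected elements are exactly $D_1,\dots,D_n$, and $D_r$ is the only one with $r$ rows. This proves Theorem 2, and with it the conjecture of McNamara and Pylyavskyy. $\blacksquare$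

## 10. The same theorem in terms of descent sets

Recall that the coefficient of $s_\lambda$ in $r_S$ is the number of standard Young tableaux of shape $\lambda$ with descent set $\{S_1,\dots,S_{r-1}\}$. So Theorem 1 says: simultaneously for all $\lambda\vdash n$, among all $(r-1)$-subsets of $\{1,\dots,n-1\}$, the number of standard Young tableaux of shape $\lambda$ with that descent set is largest for
$$\{\lceil i(n+1)/r\rceil-1:\ 1\le i\le r-1\}.$$
By the Robinson–Schensted correspondence, the number of permutations in $\mathfrak S_n$ with a given descent set is the sum over $\lambda$ of the number of standard tableaux of shape $\lambda$ times the number of those with that descent set. Consequently the set above also maximizes the number of permutations in $\mathfrak S_n$ with a given descent set of size $r-1$. For $n=5$, $r=3$ the set is $\{1,3\}$. The shapes $32$, $311$, $221$ have $5$, $6$, $5$ standard tableaux, so Section 3 gives $5+6+5=16$ permutations, against $11$ for each of $\{1,4\}$ and $\{2,3\}$, and $6$ for $\{1,2\}$.
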